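# Algebraic closures of all fields do not give ultrafilters

## 1. Algebraic closures, ultrafilters, and cyclic towers

We work in Zermelo–Fraenkel set theory ZF, without the Axiom of Choice (AC). Finitely many choices are always allowed: from finitely many nonempty sets (or classes) we can pick elements, by induction on their number. What we may not do is make infinitely many choices at once.

**Definition 1.1 (algebraic closure).** An algebraic closure of a field $K$ is a field extension $\overline K/K$ that is algebraic and algebraically closed.

One criterion will be used twice, and it needs no choice.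

**Lemma 1.2.** Let $L/K$ be an algebraic extension such that every monic $f\in K[X]$ of degree $\ge 1$ splits in $L$. Then $L$ is algebraically closed.

*Proof.* A nonconstant polynomial over $L$ has an irreducible divisor (take a nonconstant divisor of least degree), so let $g\in L[X]$ be irreducible. The image $\alpha$ of $X$ in $L[X]/(g)$ is algebraic over $L$, hence over $K$. Its minimal polynomial over $K$ is divisible by $g$ in $L[X]$, and it splits in $L$. So $\deg g=1$. $\square$

*Example.* Let $p$ be a prime. Start with $\mathbb F_p$. Given a field of order $p^{n!}$ with a listing of its elements, take the lexicographically first monic irreducible polynomial of degree $n+1$ over it and adjoin a root; this gives a field of order $p^{(n+1)!}$, again with an explicit listing. The union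
$$F=\bigcup_n\mathbb F_{p^{n!}}$$
is algebraic over $\mathbb F_p$. An irreducible polynomial of degree $d$ over $\mathbb F_p$ divides $X^{p^d}-X$, which splits in $\mathbb F_{p^{n!}}$ as soon as $d\mid n!$. So every polynomial over $\mathbb F_p$ splits in $F$, and $F$ is an algebraic closure of $\mathbb F_p$ by Lemma 1.2. No choice was used.

**Definition 1.3 (filters and (UL)).** A proper filter on a set $S$ is a family of nonempty subsets of $S$, containing $S$, closed under supersets and under intersections of two members. An ultrafilter is a proper filter $U$ such that for each $Y\subseteq S$ either $Y\in U$ or $S\setminus Y\in U$. The Ultrafilter Lemma (UL) says that every proper filter on a set is contained in an ultrafilter.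

*Example.* On a finite set $S$ no choice is needed: a proper filter has finitely many members, so their intersection is a nonempty member, and for any point $s$ in it the ultrafilter $\{Y:s\in Y\}$ contains the filter. On $\omega$ the cofinite sets form a proper filter that is contained in no ultrafilter of the form $\{Y:s\in Y\}$.

Three facts about (UL) may be used. Over ZF it is equivalent to the statement that every proper ideal of a commutative ring is contained in a prime ideal. It implies that every field has an algebraic closure. It does not imply (AC). Also, there is a model of ZF in which some field has no algebraic closure.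

If an ultrafilter contains a set that is a finite disjoint union, it contains exactly one of the pieces. This gives the weak form of choice by which we shall detect (UL).

**Lemma 1.4.** Let $(Y_n)_{n\ge1}$ be pairwise disjoint nonempty finite sets with maps $Y_{n+1}\to Y_n$. If (UL) holds, there is a function $n\mapsto t_n$ with $t_n\in Y_n$ for all $n$.

*Proof.* Let $Y_{\ge n}=\bigcup_{k\ge n}Y_k$. These sets are nonempty and decreasing, so they generate a proper filter on $\bigcup_kY_k$; let $U$ be an ultrafilter containing it. For $t\in Y_n$ let the cone of $t$ be the set of all $s\in Y_{\ge n}$ that are mapped to $t$ by the composed map to $Y_n$. Then $Y_{\ge n}$ is the disjoint union of the finitely many cones of the $t\in Y_n$. So exactly one $t_n\in Y_n$ has its cone in $U$. $\square$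

**Definition 1.5 (cyclic tower).** A cyclic tower $\mathcal T=(\langle X_n\rangle_{n\ge1},\sigma,\pi)$ consists of pairwise disjoint sets $X_n$ with $n!$ elements, a permutation $\sigma$ of $T=\bigcup_nX_n$ that permutes each $X_n$ in a single cycle of length $n!$, and a map $\pi$ sending $X_{n+1}$ to $X_n$ for every $n$, with $\sigma\pi=\pi\sigma$. We order $T$ by
$$t\le s\iff \text{some iterate of }\pi\ (\text{possibly }\pi^0)\text{ maps }t\text{ to }s ,$$
and say that $t$ extends $s$.

*Example.* The standard tower has $X_n=\{n\}\times\mathbb Z/n!$, $\sigma(n,j)=(n,j+1)$, $\pi(n+1,j)=(n,j\bmod n!)$. Here $X_1$ is a point, $X_2$ a pair of points exchanged by $\sigma$, and $X_3$ a hexagon rotated by $\sigma$, whose vertices are mapped alternately to the two points of $X_2$. It has the branch $\{(n,0):n\ge1\}$. Conversely, if a cyclic tower has a branch (one $t_n\in X_n$ for each $n$, with $\pi(t_{n+1})=t_n$), then $\sigma^j(t_n)\mapsto(n,j)$ identifies it with the standard tower. The interesting towers are those without a branch.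

In any cyclic tower, $\pi^{n-m}:X_n\to X_m$ commutes with $\sigma$, and $\sigma$ is transitive on $X_m$. So this map is onto, and all its fibers have $n!/m!$ elements. The single element of $X_1$ is the top element of $T$, and $\sigma$ is an automorphism of the order.

## 2. Relative constructibility and forcing without choice

By Gödel, Con(ZF) implies Con(ZF+V=L). As usual in forcing arguments, let $\mathbf L$ be a countable transitive model of ZF+V=L. This is eliminable: an inconsistency proof would use finitely many axioms, and by reflection there are countable transitive models of any sufficiently large finite fragment.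

**Definition 2.1.** For $x$ in a generic extension of $\mathbf L$, $\mathbf L(x)$ is the class of sets constructible from $\operatorname{trcl}(\{x\})$, with the ordinals of $\mathbf L$: start with $\operatorname{trcl}(\{x\})$, the smallest transitive set having $x$ as a member, pass at successor steps to the subsets definable with parameters, and take unions at limits.

We use two standard facts. First, $\mathbf L(x)$ is the smallest transitive model of ZF with these ordinals containing $x$. Second, each element of $\mathbf L(x)$ is definable in $\mathbf L(x)$ from $x$, ordinals, and finitely many elements of $\operatorname{trcl}(\{x\})$. This is an induction on the stages: a set appearing at stage $\alpha+1$ is given by $\alpha$, a formula, and finitely many parameters from stage $\alpha$.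

*Example.* If $B\subseteq 2^\omega$, then $\operatorname{trcl}(\{B\})$ consists of $B$, its members, and some hereditarily finite sets. So every element of $\mathbf L(B)$ is definable there from $B$, ordinals and finitely many members of $B$.

**Forcing over models of ZF.** Let $M$ be a countable transitive model of ZF and $\mathbb P\in M$ a poset. The following facts do not use AC in $M$.

- **(F1)** For every $p\in\mathbb P$ there is an $M$-generic filter $c\ni p$. $M[c]$ is the smallest transitive model of ZF containing $M\cup\{c\}$, and it has the ordinals of $M$. A statement holds in $M[c]$ iff some $p\in c$ forces it, and for each formula the forcing relation is definable in $M$.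
- **(F2)** $p\Vdash\exists x\,\psi(x)$ iff the set of those $q\le p$ for which some name $\dot x$ has $q\Vdash\psi(\dot x)$ is dense below $p$. Without AC one cannot, in general, combine these names into one.
- **(F3)** An automorphism $\theta\in M$ of $\mathbb P$ acts on names by $\theta\dot x=\{(\theta\dot y,\theta p):(\dot y,p)\in\dot x\}$. For a generic filter $c$, $\theta c=\theta[c]$ is generic, $M[\theta c]=M[c]$, and $(\theta\dot x)^{\theta c}=\dot x^c$. Equivalently $\dot x^{\theta c}=(\theta^{-1}\dot x)^c$. Standard names $\check S$ (built with the top element) are fixed by $\theta$.
- **(F4)** If $S\in M$, then every finite sequence of elements of $S$ in $M[c]$ is in $M$, by induction on its length.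

*Example.* If $\mathbb P=T$ is a cyclic tower, the generic filter has the name $\dot c=\{(\check t,t):t\in T\}$. Then $\sigma\dot c=\{(\check t,\sigma t):t\in T\}$ evaluates at $c'$ to $\{t:\sigma t\in c'\}=\sigma^{-1}c'$. At $c'=\sigma c$ this is $c=\dot c^{\,c}$, as (F3) says.

**Definition 2.2 (Cohen's basic model).** Let $\mathrm{Add}$ be the poset of finite partial functions $\omega\times\omega\to2$, and let $H$ be $\mathrm{Add}$-generic over $\mathbf L$, with generic reals $x_k\in2^\omega$ ($k\in\omega$). Permutations $\tau$ of $\omega$ act on $\mathrm{Add}$ by $(\tau p)(\tau k,u)=p(k,u)$. A name has finite support $e\subseteq\omega$ if it is fixed by all $\tau$ that fix $e$ pointwise; it is hereditarily symmetric if it, and hereditarily every name occurring in it, has some finite support. The basic Cohen model $\mathbf M'\subseteq\mathbf L[H]$ is the set of values of hereditarily symmetric names. It is a transitive model of ZF with the ordinals of $\mathbf L$.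

*Example.* The canonical name of $x_k$ has support $\{k\}$. The name of $B=\{x_k:k\in\omega\}$ formed from these has empty support, so $B\in\mathbf M'$.

**Fact 2.3 (Halpern–Lévy).** The Boolean prime ideal theorem, and hence (UL), holds in $\mathbf M'$. (J. D. Halpern, A. Lévy, *The Boolean prime ideal theorem does not imply the axiom of choice*, Proc. Sympos. Pure Math. XIII.1, 1971; see also T. Jech, *The Axiom of Choice*.)

## 3. Does the existence of algebraic closures imply (UL)?

(UL) gives every field an algebraic closure. Does the converse implication hold over ZF? That is: can (UL) be derived in ZF from "every field admits an algebraic closure", or is ZF + "every field admits an algebraic closure" + $\neg$(UL) consistent, assuming ZF is? The question is taken from http://alpha.math.uga.edu/%7Epete/FieldTheory.pdf. The answer is that the converse fails.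

**Theorem A.** If ZF is consistent, there is a model $N$ of ZF in which

1. every field has an algebraic closure;
2. there is a sequence $(X_n)_{n\ge1}$ of nonempty finite sets such that no infinite subsequence has a choice function. In particular (UL) fails, and so does countable choice for finite sets.

**Theorem B.** In the same model $N$, for every prime $p$ the field $\mathbb F_p$ has two non-isomorphic algebraic closures.

There is also a companion, Theorem C, over set theory with atoms. It is stated in Section 10, after its own definitions, and is not used for Theorems A and B.

By Lemma 1.4, a tower of finite sets without a choice function destroys (UL). So the plan is to build a model containing such a tower, and to arrange that the tower is its only defect: once a branch is adjoined, (UL) should hold. The work then lies in bringing algebraic closures back from the larger model. We first look at the simplest fields.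

## 4. Algebraic closures of $\mathbb F_p$ twisted by a cyclic tower

Fix a prime $p$ and the algebraic closure $F=\bigcup_n\mathbb F_{p^{n!}}$ of Section 1. Let $\mathcal T$ be any cyclic tower, and put
$$L'_n=\{h:X_n\to\mathbb F_{p^{n!}}\ :\ h(\sigma t)=h(t)^p\text{ for all }t\in X_n\}$$
with pointwise operations.

**Lemma 4.1 (ZF).** (i) The $L'_n$ are fields of order $p^{n!}$; the maps $h\mapsto h\circ\pi$ embed $L'_n$ in $L'_{n+1}$; and the direct limit $L'$ is an algebraic closure of $\mathbb F_p$. (ii) If $L'\cong F$, then there is a function $n\mapsto t_n$ with $t_n\in X_n$ for all $n\ge1$.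

*Proof.* (i) The set $L'_n$ is closed under the pointwise operations because $a\mapsto a^p$ is a field homomorphism. Let $t\in X_n$ and consider the evaluation $\mathrm{ev}_t:L'_n\to\mathbb F_{p^{n!}}$, $h\mapsto h(t)$. It is injective, since $h(\sigma^jt)=h(t)^{p^j}$ and $\sigma$ is transitive on $X_n$. It is onto: given $a$, put $h(\sigma^jt)=a^{p^j}$, which is well defined because $\sigma$ is an $n!$-cycle on $X_n$ and $a^{p^{n!}}=a$. So $\mathrm{ev}_t$ is an isomorphism of rings, and $L'_n$ is a field of order $p^{n!}$.

If $h\in L'_n$, then $(h\circ\pi)(\sigma t)=h(\sigma\pi t)=(h\circ\pi)(t)^p$, so $h\circ\pi\in L'_{n+1}$. The map is injective since $\pi$ maps $X_{n+1}$ onto $X_n$. Thus $L'$ is an increasing union of finite fields $L'_n$, so it is algebraic over $\mathbb F_p$. Every polynomial over $\mathbb F_p$ splits in $\mathbb F_{p^{n!}}\cong L'_n$ for large $n$. By Lemma 1.2, $L'$ is algebraically closed.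

(ii) Let $\theta:L'\to F$ be an isomorphism. It maps $L'_n$ onto the unique subfield of $F$ of order $p^{n!}$, which is $\mathbb F_{p^{n!}}$. There are exactly $n!$ isomorphisms $L'_n\to\mathbb F_{p^{n!}}$, and they are permuted simply transitively by composition with the powers of the Frobenius automorphism $\mathrm{Frob}$ of $\mathbb F_{p^{n!}}$. Moreover $\mathrm{ev}_{\sigma t}=\mathrm{Frob}\circ\mathrm{ev}_t$. So $t\mapsto\mathrm{ev}_t$ is a bijection from $X_n$ onto these isomorphisms, and there is a unique $t_n\in X_n$ with $\theta|L'_n=\mathrm{ev}_{t_n}$. $\square$

So a tower without a choice function does not deprive $\mathbb F_p$ of its algebraic closure. It produces a second one.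

**A quadratic equation by hand.** Take $p=2$, $X_2=\{t_0,t_1\}$, $\mathbb F_4=\{0,1,\omega,\omega^2\}$, and let $\kappa\in L'_2$ have $\kappa(t_0)=\omega$, $\kappa(t_1)=\omega^2$. Consider $X^2+X+\kappa$. Let $\alpha\in F$ be a root of $X^2+X+\omega$, so $\alpha^2=\alpha+\omega$. Then
$$\alpha^4=\alpha^2+\omega^2=\alpha+\omega+\omega^2=\alpha+1 ,$$
so $\alpha\notin\mathbb F_4$ and $\alpha^{16}=\alpha$. A root living at level $n\ge2$ is a function $x$ on $X_n$ with values in $F$, with $x(\sigma s)=x(s)^2$, whose value at each $s$ above which $t_0$ lies is $\alpha$ or $\alpha+1$. Fix such an $s$. Going once around the cycle $X_n$ we return to $s$, so we need $x(s)^{2^{n!}}=x(s)$.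

- For $n=2$ we need $x(s)^4=x(s)$, but $x(s)^4=x(s)+1$. There is no root.
- For $n=3$ we need $x(s)^{64}=x(s)$. Raising to the fourth power three times adds $1$ three times, so $x(s)^{64}=x(s)+1$. There is no root.
- For $n=4$ we raise to the fourth power $12$ times, so $x(s)^{2^{24}}=x(s)$. There is a root, namely $x(\sigma^js)=\alpha^{2^j}$ for $0\le j<24$.

The trip around a level may exchange the roots. Far enough down the tower, the trip is longer by a factor that undoes the exchange. This observation will carry the general proof. For a general field $K$, however, there is no ready-made closure like $F$ in which the functions could take their values; that is what the larger model will supply.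

## 5. A cyclic tower without a choice function

Let $J=\{(n,j):n\ge1,\ j\in\mathbb Z/n!\}$ and $I=\{(n,j,i):(n,j)\in J,\ i\in\omega\}$. Let $P$ be the set of finite partial functions $I\times\omega\to2$, let $G$ be $P$-generic over $\mathbf L$, and let $a_\iota\in2^\omega$ ($\iota\in I$) be the generic reals. Put
$$A_{n,j}=\{a_{n,j,i}:i\in\omega\},\quad X_n=\{A_{n,j}:j\in\mathbb Z/n!\},\quad T=\bigcup_nX_n,\quad A=\bigcup_{n,j}A_{n,j}.$$
By genericity the reals $a_\iota$ are distinct, so the $A_{n,j}$ are pairwise disjoint. Define
$$\sigma(A_{n,j})=A_{n,j+1},\qquad\pi(A_{n+1,j})=A_{n,\,j\bmod n!}.$$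
Then $\mathcal T=(\langle X_n\rangle_n,\sigma,\pi)$ is a cyclic tower. It is a copy of the standard tower in $\mathbf L[G]$, but its points are sets of reals that do not display their index $j$. Let
$$N=\mathbf L(\mathcal T).$$

**Definability in $N$.** The set $\operatorname{trcl}(\{\mathcal T\})$ contains the components of $\mathcal T$, the sets $X_n$ and $A_{n,j}$, the reals in $A$, pairs such as those in $\sigma$ and $\pi$, and hereditarily finite sets. Given $a\in A_{n,j}$, the set $A_{n,j}$ is the only member of $T$ containing $a$. Hence every element of $\operatorname{trcl}(\{\mathcal T\})$ is definable from $\mathcal T$, natural numbers and finitely many members of $A$. So every element of $N$ is definable in $N$ from $\mathcal T$, ordinals, and finitely many elements of $A$.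

**Lemma 5.1.** Let $D\in N$, $D\subseteq T$. There is $m\ge1$ such that for all $n\ge m$ and all $t,t'\in X_n$ with the same image in $X_m$: $t\in D\iff t'\in D$.

*Proof.* **Step 1 (choose $m$).** We want $m$ so large that the parameters of $D$ live on levels $\le m$. Let $D$ be defined in $\mathbf L(\mathcal T)$ by a formula from $\mathcal T$, ordinals, and reals $a_{\iota_1},\dots,a_{\iota_r}$. Let $m\ge1$ be at least all first coordinates of the $\iota_s$. Suppose the conclusion fails for this $m$: there are $n\ge m$ and $j\equiv j'\pmod{m!}$ with $A_{n,j}\in D$ and $A_{n,j'}\notin D$. Then $j\ne j'$ in $\mathbb Z/n!$, so $n>m$. Some $p\in G$ forces that $A_{n,j}$ belongs and $A_{n,j'}$ does not belong to the set so defined.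

**Step 2 (an automorphism that rotates the levels below $m$).** We construct a symmetry that turns $j$ into $j'$, fixes the parameters, and is compatible with $p$. Let $z=j'-j$ for integer representatives, so $m!\mid z$. Let $l$ exceed every $i$ occurring as a third coordinate of an index in $\operatorname{dom}p$, and let $\tau$ be the permutation of $\omega$ exchanging $i$ and $i+l$ for $i<l$ and fixing everything else. Define $\theta:I\to I$ by
$$\theta(k,h,i)=(k,h,i)\ \text{ if }k\le m,\qquad\theta(k,h,i)=(k,h+z,\tau(i))\ \text{ if }k>m .$$
This is a bijection and induces an automorphism of $P$ by $(\theta q)(\theta\iota,u)=q(\iota,u)$. The conditions $p$ and $\theta p$ agree on levels $\le m$. On levels $>m$, $\operatorname{dom}p$ only involves $i<l$ and $\operatorname{dom}\theta p$ only involves $i\ge l$, so the domains are disjoint. Hence $p\cup\theta p$ is a condition.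

**Step 3 (compare two generic filters).** Let $G^*$ be generic with $p,\theta p\in G^*$, and let $G'=\theta^{-1}[G^*]$, so $p\in G'$. As $\theta\in\mathbf L$, we have $\mathbf L[G']=\mathbf L[G^*]$, and $a^{G'}_\iota=a^{G^*}_{\theta\iota}$ for all $\iota$. Therefore
$$A^{G'}_{k,h}=A^{G^*}_{k,h+z}\qquad\text{for all }(k,h)\in J .$$
For $k>m$ this holds because $\tau$ permutes $\omega$; for $k\le m$ because $z\equiv0\pmod{k!}$. So both filters give the same levels $X_k$. Since translation by $z$ commutes with $\sigma$ and $\pi$, they also give the same $\sigma$ and $\pi$; that is, $\mathcal T^{G'}=\mathcal T^{G^*}$. Also $a^{G'}_{\iota_s}=a^{G^*}_{\iota_s}$, since the first coordinates of the $\iota_s$ are $\le m$. So the formula defines the same set $D^*$ for $G'$ and for $G^*$.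

As $p\in G^*$, we have $A^{G^*}_{n,j'}\notin D^*$. As $p\in G'$, we have $A^{G'}_{n,j}\in D^*$. But $A^{G'}_{n,j}=A^{G^*}_{n,j+z}=A^{G^*}_{n,j'}$, a contradiction. $\square$

Call $D\subseteq T$ open if it is downward closed, and dense if every $t\in T$ has an extension in $D$.

**Corollary 5.2.**
(a) Every dense open $D\subseteq T$ with $D\in N$ contains some level $X_n$.
(b) There is no $\gamma\in N$ with infinite domain $Z\subseteq\omega\setminus\{0\}$ and $\gamma(n)\in X_n$ for all $n\in Z$.
(c) (UL) fails in $N$.

*Proof.* (a) Take $m$ from Lemma 5.1. Each of the finitely many $t\in X_m$ has an extension in $D$, and by openness all further extensions of it are in $D$. So there is $n\ge m$ such that each $t\in X_m$ has an extension in $D\cap X_n$. Any $t'\in X_n$ has the same image in $X_m$ as one of these elements of $D\cap X_n$, so $t'\in D$ by Lemma 5.1. Hence $X_n\subseteq D$.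

(b) Given such $\gamma$, apply Lemma 5.1 to $D=\operatorname{ran}\gamma$ to get $m$, and take $n\in Z$ with $n>m$. Along with $\gamma(n)$, the set $D\cap X_n$ contains all $n!/m!\ge2$ elements of $X_n$ with the same image in $X_m$. But $D\cap X_n=\{\gamma(n)\}$.

(c) If (UL) held in $N$, Lemma 1.4 applied in $N$ to $(X_n)_n$ and $\pi$ would contradict (b). $\square$

So item 2 of Theorem A holds in $N$.

**Proof of Theorem B.** The field $F=\bigcup_n\mathbb F_{p^{n!}}$ constructed in $\mathbf L$ is still an algebraic closure of $\mathbb F_p$ in $N$ (the construction of Section 1 is the same in both models). Form $L'\in N$ from the tower $\mathcal T$ as in Section 4. By Lemma 4.1(i), applied in $N$, it is an algebraic closure of $\mathbb F_p$. By Lemma 4.1(ii), an isomorphism $L'\cong F$ in $N$ would give a function contradicting Corollary 5.2(b). So $L'\not\cong F$ in $N$. $\blacksquare$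

## 6. Adjoining a branch to $N$ gives Cohen's basic model

Let $b=\{A_{n,0}:n\ge1\}$. This is a filter on $T$ meeting every level, so by Corollary 5.2(a) it meets every dense open $D\in N$: it is $T$-generic over $N$. Let $\ell=\langle A_{n,j}\rangle_{(n,j)\in J}$ and $M=\mathbf L(\ell)$.

We have $N[b]=M$. Indeed $\mathcal T,b\in M$, so $N\subseteq M$ and $N[b]\subseteq M$. Conversely $A_{n,j}=\sigma^j(A_{n,0})$, so $\ell\in N[b]$ and $M\subseteq N[b]$.

**Lemma 6.1.** $N[b]=M$ satisfies (UL).

*Proof.* By Fact 2.3 it is enough to present $M$ as a basic Cohen model. We first describe that model as $\mathbf L(B)$, and then recognize $M$ in this form.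

**Step 1 ($\mathbf M'=\mathbf L(B)$, where $B=\{x_k:k\in\omega\}$ as in Definition 2.2).** The inclusion $\supseteq$ holds since $B\in\mathbf M'$ and $\mathbf M'$ is a transitive model of ZF with the ordinals of $\mathbf L$. For $\subseteq$, let $g(k)=x_k$, a bijection $\omega\to B$, and let $Q\in\mathbf L(B)$ be the poset of finite injective partial functions $\omega\to B$, ordered by reverse inclusion. For a finitely supported permutation $\tau$ of $\omega$ let $H^\tau=\tau^{-1}[H]$. A condition $p$ is in $H^\tau$ iff $\tau p\in H$, iff $p(k,u)=x_{\tau k}(u)$ on $\operatorname{dom}p$. So $H^\tau$ is the $\mathrm{Add}$-generic filter whose enumeration of reals is $g\circ\tau$; it satisfies $\mathbf L[H^\tau]=\mathbf L[H]$ and yields the same set $B$.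

*(i) The function $g$, and likewise each $g\circ\tau$, is $Q$-generic over $\mathbf L(B)$.* Let $D\in\mathbf L(B)$ be dense open in $Q$, defined in $\mathbf L(B)$ from $B$, ordinals and the $x_k$ with $k\in e$, $e$ finite. Suppose no finite restriction of $g$ is in $D$. Some $p\in H$ forces this about the set so defined. Let $F_0\supseteq e$ be finite and contain all first coordinates occurring in $p$. By density take $q\in D$ with $q\supseteq g|F_0$. The finite injection $k\mapsto g^{-1}(q(k))$, $k\in\operatorname{dom}q$, extends to a finitely supported permutation $\tau$ of $\omega$, and $\tau|F_0=\mathrm{id}$ since $q\supseteq g|F_0$. As $\tau$ fixes the first coordinates of $p$, we have $p\in H^\tau$. The set $B$ and the reals $x_k$ ($k\in e$) are the same for $H^\tau$ as for $H$, so the same set $D$ is defined. Since $p\in H^\tau$, no finite restriction of $g\circ\tau$ is in $D$. But $(g\circ\tau)|\operatorname{dom}q=q\in D$, a contradiction. The argument applies to each $g\circ\tau$, since $H^\tau$ is $\mathrm{Add}$-generic with the same $B$.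

*(ii) Every $x\in\mathbf M'$ is in $\mathbf L(B)$.* For an $\mathrm{Add}$-name $\dot x\in\mathbf L$ and $g':\omega\to B$, let $\dot x^{g'}$ be its evaluation by $\{p\in\mathrm{Add}:p(k,u)=g'(k)(u)\text{ on }\operatorname{dom}p\}$. Let $x=\dot x^H$ with $\dot x$ hereditarily symmetric of finite support $e$. By $\in$-induction assume $x\subseteq\mathbf L(B)$. We claim that for $y\in\mathbf L(B)$
$$y\in x\iff g|e\Vdash_Q\check y\in\dot x^{\dot g}\ \text{ over }\mathbf L(B),$$
where $\dot g$ names the generic function. "If": by (i), $g$ is generic, it extends $g|e$, and $\dot x^g=x$. "Only if": suppose $y\in x$ but the right side fails. Then some $q\supseteq g|e$ in $Q$ forces $\check y\notin\dot x^{\dot g}$. As in (i), choose a finitely supported $\tau$ fixing $e$ pointwise with $g\circ\tau\supseteq q$. By (i), $g\circ\tau$ is generic, so $y\notin\dot x^{g\circ\tau}=\dot x^{H^\tau}$. But by (F3) $\dot x^{H^\tau}=(\tau\dot x)^H=\dot x^H=x$, since $\tau$ fixes the support. This is a contradiction.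

The elements of $x$ have bounded rank, so by the claim, definability of forcing and separation in $\mathbf L(B)$, $x\in\mathbf L(B)$. This completes Step 1.

**Step 2 ($M$ is such an $\mathbf L(B)$).** We code the family $\ell$ of sets of reals into a single set $B$ and show that $B$ is enumerated by an $\mathrm{Add}$-generic sequence. In $\mathbf L$ fix a bijection $(n,j)\mapsto s_{n,j}$ of $J$ with the set of strings $\{1^k0:k\in\omega\}$, and let
$$B=\{s_{n,j}{}^\frown a:(n,j)\in J,\ a\in A_{n,j}\}.$$
The strings $1^k0$ are pairwise incompatible, so $A_{n,j}=\{a:s_{n,j}{}^\frown a\in B\}$. Thus $B$ and $\ell$ are definable from each other and elements of $\mathbf L$, and $\mathbf L(B)=\mathbf L(\ell)=M$.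

Let $w:\omega\to J$ be generic over $\mathbf L[G]$ for the poset of finite partial functions. All $w^{-1}(n,j)$ are infinite. If $k$ is the $i$-th element (counting from $0$) of $w^{-1}(n,j)$, put $x_k=s_{n,j}{}^\frown a_{n,j,i}$. Then $\{x_k:k\in\omega\}=B$. It remains to see that $(x_k)_k$ is $\mathrm{Add}$-generic over $\mathbf L$.

Let $\mathcal D\in\mathbf L$ be dense open in $\mathrm{Add}$, and let $(q,p)$ be a condition for the pair $(w,G)$, which is generic for the product poset. Extending $q$, we may assume that $\operatorname{dom}q=k_0\in\omega$ is an initial segment and that $|q^{-1}(n,j)|>i$ whenever $(n,j,i)$ occurs in $p$. Then $(q,p)$ determines a finite $r\in\mathrm{Add}$: if $k<k_0$ is the $i$-th element of $q^{-1}(n,j)$, the row $r(k,\cdot)$ consists of $s_{n,j}$ followed by the values $p(n,j,i,\cdot)$, as far as they are defined. Choose $r'\supseteq r$ in $\mathcal D$.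

Pick $k_1\ge k_0$ larger than all first coordinates of $r'$. In each row $k<k_1$ of $r'$ add a value $0$ beyond the domain if the row contains no $0$, and then fill the unspecified places before the first $0$ by $1$. The result is still in $\mathcal D$, which is open; call it $r'$ again. Now its first coordinates are exactly the $k<k_1$, and $r'(k,\cdot)\supseteq s_{h(k)}$ for a unique $h(k)\in J$. For $k<k_0$ the row already contained $s_{q(k)}$, so $h(k)=q(k)$; that is, $h\supseteq q$. Put $q'=h$ and
$$p'(n,j,i,u)=r'(k,|s_{n,j}|+u)\quad\text{(where defined), for $k$ the $i$-th element of }h^{-1}(n,j).$$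
As $\operatorname{dom}q$ is an initial segment, the $i$-th element of $q^{-1}(n,j)$, if it exists, is also the $i$-th element of $h^{-1}(n,j)$. For every $(n,j,i)$ occurring in $p$ it does exist, so $p'\supseteq p$. Thus $(q',p')\le(q,p)$. If $(q',p')$ is in the generic filter, then for $k<k_1$ we have $w(k)=h(k)=(n,j)$, the position $i$ of $k$ in $w^{-1}(n,j)$ is its position in $h^{-1}(n,j)$, and $x_k=s_{n,j}{}^\frown a_{n,j,i}$ extends $r'(k,\cdot)$. So $(q',p')$ forces the filter given by $(x_k)_k$ to contain $r'\in\mathcal D$. Such $(q',p')$ are dense, so $(x_k)_k$ is $\mathrm{Add}$-generic over $\mathbf L$.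

By Step 1, $M=\mathbf L(B)$ is the basic Cohen model for this generic sequence, and (UL) holds in it by Fact 2.3. $\square$

## 7. Uniqueness under (UL), and names for the tower forcing

**Lemma 7.1 (ZF).** (UL) implies that any two algebraic closures $L,L'$ of a field $K$ are $K$-isomorphic.

*Proof.* We first check, without bases of $L$ and $L'$, that $R=L\otimes_KL'\ne0$. If $1\otimes1=0$ in $R$, this follows from finitely many of the defining relations of the tensor product, so it already holds in $V\otimes_KV'$ for some finite-dimensional subspaces $V\subseteq L$, $V'\subseteq L'$ containing $1$. But $1$ extends to finite bases of $V$ and of $V'$, so there are linear maps $\lambda:V\to K$ and $\lambda':V'\to K$ with $\lambda(1)=\lambda'(1)=1$. The bilinear map $(v,v')\mapsto\lambda(v)\lambda'(v')$ induces a linear map $V\otimes_KV'\to K$ sending $1\otimes1$ to $1$. So $1\otimes1\ne0$.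

By (UL), $R$ has a prime ideal $\mathfrak p$. The fields $L,L'$ embed in the domain $R/\mathfrak p$ over $K$. Each element of $L'$ is a root of a monic polynomial over $K$, which splits in the image of $L$; in a domain such a polynomial has no other roots, so the element lies in the image of $L$. The converse holds by symmetry. So the two images coincide, and $L\cong_KL'$. $\square$

Now consider forcing with $T$ over $N$. A **branch** is an $N$-generic filter on $T$. For each $n$ the set of all $t$ on levels $\ge n$ is dense, so a branch contains exactly one element of each $X_n$. Since $\sigma\in N$ is an automorphism of $T$, (F3) gives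
$$\dot x^{\sigma c}=(\sigma^{-1}\dot x)^c,\qquad N[\sigma c]=N[c]\qquad\text{for every branch }c. \tag{1}$$
Every $t=A_{n,j}\in T$ lies on a branch, namely $\sigma^jb$. We say that a statement is **forced** if every $t\in T$ forces it; equivalently, if it holds in $N[c]$ for all branches $c$.

**(UL) is forced.** By Lemma 6.1 some $t\in b\cap X_n$ forces (UL). Applying the automorphisms $\sigma^j$, every element of $X_n$ forces it. Every element of $T$ has extensions below an element of $X_n$, so the conditions forcing (UL) are dense, and every $t\in T$ forces it.

The next three tools replace choice among names.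

**(Mix)** *If $\exists x\,\psi(x)$ is forced (with names as parameters), there is a name $\dot x\in N$ such that $\psi(\dot x)$ is forced.*

*Proof.* The set $\{t:\exists\dot x\ t\Vdash\psi(\dot x)\}$ is in $N$, it is open, and it is dense by (F2). By Corollary 5.2(a) it contains some $X_n$. Choose $\dot x_t$ with $t\Vdash\psi(\dot x_t)$ for the finitely many $t\in X_n$, and let
$$\dot x=\{(\dot y,s):\exists t\in X_n\ \exists r\ (\dot y,r)\in\dot x_t,\ s\le t,\ s\le r\}.$$
Let $c$ be a branch and $t$ the element of $c\cap X_n$. If $(\dot y,s)\in\dot x$ with $s\in c$, witnessed by $t'$ and $r$, then $t',r\in c$, so $t'=t$ and $\dot y^c\in\dot x_t^c$. Conversely, if $(\dot y,r)\in\dot x_t$ with $r\in c$, there is $s\in c$ below $t$ and $r$, so $\dot y^c\in\dot x^c$. Thus $\dot x^c=\dot x_t^c$ for $c\ni t\in X_n$, and $\psi(\dot x)$ is forced. $\square$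

We call $\dot x$ the **mixture** of $t\mapsto\dot x_t$ over $X_n$.

**(Dec)** *If $\dot x\in\check S$ is forced, with $S\in N$, there are $n$ and $h:X_n\to S$ in $N$ with $\dot x^c=h(t)$ whenever $c\ni t\in X_n$.*

*Proof.* The set of conditions $t$ with $t\Vdash\dot x=\check s$ for some $s\in S$ is dense, open and in $N$. By Corollary 5.2(a) it contains some $X_n$. Let $h(t)$ be the element $s$, which is unique since $t$ lies on a branch. $\square$

**(Const)** *If moreover $\dot x^{\sigma c}=\dot x^c$ for all branches $c$, then $\dot x^c$ does not depend on $c$.*

*Proof.* Let $t\in X_n$ and $c\ni t$. Then $\sigma c\ni\sigma t$, so $h(\sigma t)=\dot x^{\sigma c}=\dot x^c=h(t)$. As $\sigma$ is transitive on $X_n$, $h$ is constant. $\square$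

## 8. Monodromy around a level, and how to outrun it

Let $K\in N$ be a field. Since (UL) is forced, it is forced that $\check K$ has an algebraic closure, which after renaming elements contains $\check K$ as a subfield. By (Mix) there is a name $\dot L$ (for a field, with its operations) such that for each branch $c$
$$L_c:=\dot L^c\supseteq K\ \text{ is, in }N[c],\text{ an algebraic closure of }K .$$
We want to make from these fields, which live outside $N$, a single field in $N$.

**Names for elements are too many.** The first candidate is the set $\mathcal L$ of all names for elements of $\dot L$, up to forced equality; such a name $x$ amounts to a family of values $x_c\in L_c$. This is a ring, but not a field. For $t\ne t'$ in $X_2$, take the element with value $1$ if $c\ni t$ and $0$ otherwise, and the analogous element for $t'$. Both are nonzero, and their product is $0$. The values at different branches must be tied together.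

**One isomorphism.** By (1), $L_{\sigma c}=(\sigma^{-1}\dot L)^c$ lies in $N[c]=N[\sigma c]$ and is an algebraic closure of $K$ there. By Lemma 7.1 it is forced that there is a $\check K$-isomorphism from $\dot L$ to $\sigma^{-1}\dot L$. By (Mix) there is a name $\dot\varphi$ such that for every branch $c$
$$\varphi_c:=\dot\varphi^c:\ L_c\to L_{\sigma c}\quad\text{is a $K$-isomorphism.} \tag{2}$$
So we ask for families with $\varphi_c(x_c)=x_{\sigma c}$. If everything in sight depended only on the element of $c$ in one fixed level $X_n$, then following the isomorphisms around the cycle $X_n$ would lead from $L_c$ back to $L_c$ by a $K$-automorphism, and a compatible family would have to take values fixed by it. The isomorphisms came from Lemma 7.1 with no control over this automorphism, and there is no reason for it to be the identity. This is where the plain approach stops.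

The example of Section 4 shows that the obstacle is real. Take $K=L'_2$ with $p=2$, let $L_c=F$ with $K$ embedded by $\mathrm{ev}_t$ for $t\in c\cap X_2$, and let $\varphi_c=\mathrm{Frob}$. This is a $K$-isomorphism $L_c\to L_{\sigma c}$, since $\mathrm{ev}_{\sigma t}=\mathrm{Frob}\circ\mathrm{ev}_t$. At level $2$ the trip around the cycle exchanges the two roots $\alpha,\alpha+1$ of $X^2+X+\omega$, and the polynomial $X^2+X+\kappa$ has no compatible family of roots depending on level $2$ only.

**The way past.** A family may depend on a deeper level $X_{n'}$. Then we return to the starting point only after $n'!$ steps instead of $n!$. On the finitely many roots of one polynomial, the permutation $\rho$ obtained after $n!$ steps is thereby replaced by $\rho^{\,n'!/n!}$, and for suitable $n'$ the order of $\rho$ divides $n'!/n!$. No relation among different isomorphisms has to be arranged: the tower has the symmetry group $\hat{\mathbb Z}=\varprojlim\mathbb Z/n!$, which is free profinite on one generator, so one isomorphism is enough.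

## 9. The algebraic closure of $K$ in $N$

We keep $K$, $\dot L$, $\dot\varphi$ and (2).

**Step 1 (define $L^*$ inside $N$).** We must describe the compatible families as a set of $N$. Let $\Delta$ be the set of names occurring as first components in the name of the underlying set of $\dot L$. Let $\mathcal W$ be the set of all mixtures of functions $f:X_n\to\Delta$, $n\ge1$, that are forced to be in $\dot L$. This is a set in $N$.

If a name $\dot x$ is forced to be in $\dot L$, it is forced to equal some member of $\mathcal W$. Indeed, let $D=\{t:\exists\dot y\in\Delta\ \ t\Vdash\dot x=\dot y\}$, which is open and in $N$. It is dense: for $t\in T$ and a branch $c\ni t$ there is $\dot y\in\Delta$ with $\dot x^c=\dot y^c$, and some $t'\le t$ in $c$ forces $\dot x=\dot y$. So $D$ contains some $X_n$. Choose $f(t)\in\Delta$ with $t\Vdash\dot x=f(t)$ for the finitely many $t\in X_n$; the mixture of $f$ is forced to equal $\dot x$.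

Let $\mathcal L$ be $\mathcal W$ modulo forced equality. For any name $\dot x$ forced to be in $\dot L$, write $[\dot x]\in\mathcal L$ for the class of the members of $\mathcal W$ forced to equal it. Each $x=[\dot x]$ has a value $x_c=\dot x^c\in L_c$ for each branch $c$, and $x=y$ iff $x_c=y_c$ for all $c$. Put
$$L^*=\{x\in\mathcal L:\ \varphi_c(x_c)=x_{\sigma c}\text{ for all branches }c\}=\{[\dot x]:\ \dot\varphi(\dot x)=\sigma^{-1}\dot x\text{ is forced}\}. \tag{3}$$
The two descriptions agree because $x_{\sigma c}=(\sigma^{-1}\dot x)^c$ by (1). By the second description and definability of forcing, $L^*\in N$.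

**Step 2 ($L^*$ is a field containing $K$).** By (Mix) there are names for sums, products and negatives, so $\mathcal L$ is a commutative ring under pointwise operations. $L^*$ is a subring, because each $\varphi_c$ is a field homomorphism; for instance $\varphi_c(x_c+y_c)=x_{\sigma c}+y_{\sigma c}$. For $k\in K$ the constant $[\check k]$ is in $L^*$, as $\varphi_c|K=\mathrm{id}$. These constants form a copy of $K$, which we identify with $K$.

Inverses: let $0\ne x\in L^*$. The truth value of "$x_c=0$" has a name, and it is unchanged under $c\mapsto\sigma c$, since $\varphi_c(x_c)=x_{\sigma c}$ and $\varphi_c$ is injective. By (Const) it does not depend on $c$. Since $x\neq0$, we get $x_c\ne0$ for all $c$. By (Mix) there is a name for the inverses $x_c^{-1}$; the resulting element of $\mathcal L$ is in $L^*$ because $\varphi_c(x_c^{-1})=x_{\sigma c}^{-1}$. Finally $1\ne0$ in $L^*$.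

**Step 3 ($L^*$ is algebraic over $K$).** Let $x\in L^*$. The minimal polynomial of $x_c$ over $K$ is an element of $K[X]$, which by (F4) is the same set in $N$ and in $N[c]$. It is equal for $c$ and $\sigma c$, since $\varphi_c$ is a $K$-isomorphism mapping $x_c$ to $x_{\sigma c}$. By (Const) it is a fixed $f\in K[X]$. Then $f(x)_c=f(x_c)=0$ for all $c$, so $f(x)=0$.

**Step 4 (every monic $f\in K[X]$ of degree $\ge1$ splits in $L^*$).** This step kills the monodromy.

*Numbering the roots.* The number $d$ of distinct roots of $f$ in $L_c$ and the nonincreasing list $\mu_0\ge\dots\ge\mu_{d-1}$ of their multiplicities agree for $c$ and $\sigma c$, because $L_c\cong_KL_{\sigma c}$. By (Const) they are constant. By (Mix) there is a name $\dot e$ such that for all $c$ the function $e_c=\dot e^c:\{0,\dots,d-1\}\to L_c$ is injective and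
$$f=\prod_{i<d}(X-e_c(i))^{\mu_i}. \tag{4}$$

*The permutations.* The $K$-isomorphism $\varphi_c$ maps the roots of $f$ in $L_c$ to those in $L_{\sigma c}$, preserving multiplicities. So there is $\lambda_c\in S_d$ with
$$\varphi_c(e_c(i))=e_{\sigma c}(\lambda_c(i)),\qquad\mu_{\lambda_c(i)}=\mu_i\qquad(i<d). \tag{5}$$
As $e_{\sigma c}=(\sigma^{-1}\dot e)^c$, there is a name for $\lambda_c$. By (Dec), with $S=S_d$, there are $n$ and permutations $\lambda_t$ ($t\in X_n$) with $\lambda_c=\lambda_t$ for $c\ni t\in X_n$.

*The trip around $X_n$.* Fix $t_0\in X_n$ and put $t_j=\sigma^jt_0$ for $j\in\mathbb Z$; this depends only on $j$ modulo $n!$. For $j\ge0$ let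
$$\Lambda_j=\lambda_{t_{j-1}}\cdots\lambda_{t_1}\lambda_{t_0},\qquad\rho=\Lambda_{n!} .$$
By periodicity $\Lambda_{a\cdot n!}=\rho^a$ for $a\ge0$.

*Going deeper.* Let $k\ge1$ be the order of $\rho$ and $n'=n+k$. Then $n'!/n!=(n+1)\cdots(n+k)$ is a product of $k$ consecutive integers, hence divisible by $k$. So
$$\Lambda_{n'!}=\rho^{\,n'!/n!}=\mathrm{id}=\Lambda_0. \tag{6}$$
Choose $s_0\in X_{n'}$ with $s_0\le t_0$, and let $s_j=\sigma^js_0$, so $s_j\le t_j$. The $s_j$, $0\le j<n'!$, are exactly the elements of $X_{n'}$, each listed once.

*The roots in $L^*$.* For $i<d$ let $x_i\in\mathcal L$ be given by the mixture over $X_{n'}$ with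
$$(x_i)_c=e_c(\Lambda_j(i))\quad\text{for }c\ni s_j,\ 0\le j<n'!. \tag{7}$$
If $c\ni s_j$, then $c\ni t_j$ and $\sigma c\ni s_{j+1}$, so by (5)
$$\varphi_c((x_i)_c)=\varphi_c\big(e_c(\Lambda_j(i))\big)=e_{\sigma c}(\lambda_{t_j}\Lambda_j(i))=e_{\sigma c}(\Lambda_{j+1}(i))=(x_i)_{\sigma c}.$$
For $j<n'!-1$ the last equality is (7) for $\sigma c\ni s_{j+1}$. For $j=n'!-1$ we have $s_{n'!}=s_0$, and it uses $\Lambda_{n'!}=\Lambda_0$ from (6). Thus $x_i\in L^*$.

*The factorization.* Let $c\ni s_j$. Since $\Lambda_j$ is a permutation and $\mu_{\Lambda_j(i)}=\mu_i$ by (5), we get from (4)
$$\prod_{i<d}(X-(x_i)_c)^{\mu_i}=\prod_{i<d}\big(X-e_c(\Lambda_j(i))\big)^{\mu_{\Lambda_j(i)}}=f .$$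
This holds for all $c$. Comparing coefficients, $f=\prod_{i<d}(X-x_i)^{\mu_i}$ in $L^*[X]$.

**Step 5 ($L^*$ is algebraically closed).** By Steps 3 and 4, Lemma 1.2 applies in $N$ to $L^*/K$. So $L^*\in N$ is an algebraic closure of $K$.

**Proof of Theorem A.** Item 1 is Step 5, since $K\in N$ was an arbitrary field. Item 2, including the failure of (UL) and of countable choice for finite sets, is Corollary 5.2(b),(c). As explained in Section 2, the countable transitive model $\mathbf L$ is eliminable, so the consistency of ZF implies that of ZF together with items 1 and 2, and a consistent theory has a model. $\blacksquare$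

So "every field admits an algebraic closure" does not imply (UL) over ZF.

*Example.* For $K=\mathbb F_p$ take $L_c=F$ and $\varphi_c=\mathrm{Frob}$ for all $c$. By (Dec), an element of $\mathcal L$ is given by a function $h:X_n\to F$ for some $n$, and it is in $L^*$ iff $h(\sigma t)=h(t)^p$ for all $t$. Then $h(t)^{p^{n!}}=h(t)$, so $h$ has values in $\mathbb F_{p^{n!}}$. Thus $L^*$ is the field $L'$ of Section 4. Had we taken $\varphi_c=\mathrm{id}$, the field $L^*$ would consist of the functions that are constant, by (Const), and it would be $F$. By Theorem B the two results are not isomorphic in $N$.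

## 10. Permutation models of profinite groups

In set theory with atoms the same question can be settled for a whole family of models. From here on $G$ denotes a profinite group; the generic filter of Section 5 no longer appears.

**Definition 10.1 (profinite and projective groups).** A profinite group is a compact, totally disconnected Hausdorff topological group. Its open subgroups have finite index, every open subgroup contains an open normal subgroup, and the open normal subgroups have trivial intersection. $G$ is projective if for every continuous surjective homomorphism $\alpha:A\to B$ of profinite groups, every continuous homomorphism $G\to B$ lifts to a continuous homomorphism $G\to A$.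

*Example.* The group $\hat{\mathbb Z}=\varprojlim\mathbb Z/n!$ is projective: for each element $a$ of a profinite group $A$ there is a unique continuous homomorphism $\hat{\mathbb Z}\to A$ with $1\mapsto a$, so to lift $\hat{\mathbb Z}\to B$ one lifts the image of $1$. The group $\mathbb Z/2$ is not projective: the identity of $\mathbb Z/2$ does not lift through $\mathbb Z/4\to\mathbb Z/2$, since the only element of order $2$ in $\mathbb Z/4$ maps to $0$.

We use two textbook facts: closed subgroups of projective profinite groups are projective, and free profinite groups are projective (Fried–Jarden, *Field Arithmetic*; Ribes–Zalesskii, *Profinite Groups*). The rank of a free profinite group is the size of a basis converging to $1$.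

**Definition 10.2 (the model $\mathcal U_G$).** ZFA is set theory with a set of atoms. Let $\mathcal U$ be a model of ZFA + AC whose set of atoms is (identified with) $\bigsqcup_UG/U$, with $U$ ranging over the open normal subgroups of the profinite group $G\in\mathcal U$. $G$ acts on the atoms by left translation, and hence on $\mathcal U$. An object is symmetric if its stabilizer is open. $\mathcal U_G$ consists of the hereditarily symmetric objects. The stabilizer of an atom $gU$ is $gUg^{-1}=U$, which is open, so $\mathcal U_G$ is a permutation model, that is, a model of ZFA.

*Example.* Let $G=\prod_{n\in\omega}\mathbb Z/2$ and let $U_n$ be the kernel of the $n$-th coordinate. Each $G/U_n$ is a pair of atoms, and the sequence $(G/U_n)_n$ is fixed by $G$, so it is in $\mathcal U_G$. A choice function for it would be fixed by an open subgroup $V$. Then $V\subseteq U_n$ for all $n$, which is impossible since $\bigcap_nU_n=1$ has infinite index.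

Finite sequences of elements of $\mathcal U_G$ are in $\mathcal U_G$. So for fields in $\mathcal U_G$, "algebraic" and "algebraically closed" mean the same in $\mathcal U_G$ and in $\mathcal U$.

**Theorem C (in ZFA only).** Let $G$ be a profinite group and $\mathcal U_G$ the permutation model of ZFA given by $G$ and its open subgroups. Then $\mathcal U_G\models$ "every field has an algebraic closure" iff $G$ has an open projective subgroup, while $\mathcal U_G\models$ (UL) iff $G$ is finite. Consequently, over ZFA, existence of algebraic closures does not imply, for any $k\ge2$, that some infinite subfamily of a given countable family of $k$-element sets has a choice function.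

An action of an open subgroup is called continuous if all point stabilizers are open.

**Lemma 10.3.** Let $H\le G$ be open.
(a) If $H$ acts continuously on a set $S\in\mathcal U$, then $S$ is $H$-equivariantly isomorphic to some $S'\in\mathcal U_G$ on which $H$ acts by the natural action. $H$-invariant structure on $S'$ is then in $\mathcal U_G$.
(b) If $K\in\mathcal U_G$ is a field that, with its operations, is fixed by $H$, and $L\supseteq K$ is a field extension in $\mathcal U$ with a continuous action of $H$ by field automorphisms extending the natural one on $K$, then a copy of $L$ over $K$ is in $\mathcal U_G$.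
(c) Every structure in $\mathcal U_G$ carries a continuous action of some open subgroup by automorphisms, namely the natural one.

*Proof.* (a) By AC in $\mathcal U$, index the orbits by ordinals $\xi$, write the $\xi$-th orbit as $H/V$ with $V$ open, choose an open subgroup $U\subseteq V$ normal in $G$, and represent $hV$ by $(\xi,\{hvU:v\in V\})$, a pair of an ordinal and a finite set of atoms. As $U\subseteq V$, the union of the cosets $hvU$ is $hV$, so different elements have different representatives. The natural action of $h'\in H$ sends the representative of $hV$ to that of $h'hV$. Each representative is hereditarily symmetric, and the set $S'$ of representatives is fixed by $H$, hence symmetric. $H$-invariant relations and operations on $S'$ are sets of finite sequences of elements of $\mathcal U_G$ fixed by $H$, so they are in $\mathcal U_G$.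

(b) Represent the $H$-invariant set $L\setminus K$ as in (a), using only ordinals $\xi$ larger than the rank of $K$, so that the representatives are not in $K$. The union of $K$ and the set of representatives, with the structure transported from $L$, is fixed by $H$ and has elements in $\mathcal U_G$.

(c) The structure (the set with its operations) is symmetric, so it is fixed by an open subgroup $H$, which acts on it by automorphisms. The elements are symmetric, so their stabilizers in $H$ are open. $\square$

**The case of pairs fails.** Before the general proof, here is a field without an algebraic closure. Let $K=\mathbb Q(\sqrt q:q\text{ prime})$ and $G=\mathrm{Gal}(K/\mathbb Q)$. By Lemma 10.3(a) a copy of $K$ with its Galois action is in $\mathcal U_G$; we call it $K$ again. Suppose $L\supseteq K$ in $\mathcal U_G$ is an algebraic closure. By Lemma 10.3(c) an open subgroup $H$ of $G$ acts on $L$, extending its action on $K$. The fields $\mathbb Q(\sqrt q)$ are infinitely many different subfields of $K$, so $K/\mathbb Q$ is infinite, $G$ is infinite, and $H\ne1$. Every $x\in G$ has $x^2=1$. So some $x\in H$ moves some $r=\sqrt q$, and it acts on $L$ as an automorphism $\tau$ with $\tau^2=1$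 and $\tau(r)=-r$. Let $E=L^\tau$, so $[L:E]=2$. Choose $i,\beta\in L$ with $i^2=-1$ and $\beta^2=r$. Then $\tau(\beta)^2=-r=(i\beta)^2$, so $\tau(\beta)=\varepsilon i\beta$ with $\varepsilon=\pm1$, and
$$\beta=\tau^2(\beta)=\varepsilon\,\tau(i)\,\tau(\beta)=\tau(i)\,i\,\beta .$$
So $\tau(i)=-i$ and $L=E(i)$. For $a,b\in E$ write $a+bi=(c+di)^2$ with $c,d\in E$. Applying $\tau$ and multiplying, $a^2+b^2=(c^2+d^2)^2$. So sums of two squares of $E$ are squares in $E$. By induction $q=1^2+\dots+1^2$ is a square in $E$, hence $r\in E$, contradicting $\tau(r)=-r$. Thus a symmetry of order $2$ may fail to extend to an algebraic closure with order $2$. Projectivity is the condition that removes such obstacles.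

*Proof of Theorem C.*

**Step 1 (an open projective subgroup gives algebraic closures).** Let $W\le G$ be open and projective, and let $K\in\mathcal U_G$ be a field, acted on by an open subgroup $H$ as in Lemma 10.3(c). The group $V=W\cap H$ is open in $G$ and closed in $W$, hence projective. We lift the action of $V$ from $K$ to an algebraic closure.

Let $E=K^V$. The $V$-orbits in $K$ are finite. For $x\in K$ the polynomial $\prod_{y\in Vx}(X-y)$ has coefficients in $E$, is separable, and splits in $K$; so $K/E$ is Galois (Artin). The homomorphism $V\to\mathrm{Gal}(K/E)$ is continuous. Its image is compact, hence closed, and has fixed field $E$, so by Galois theory it is everything.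

By AC in $\mathcal U$ let $\overline K$ be an algebraic closure of $K$, and $K^s$ the separable closure of $K$ in it. As $K/E$ is separable algebraic, $K^s/E$ is Galois and the restriction $\mathrm{Gal}(K^s/E)\to\mathrm{Gal}(K/E)$ is onto. By projectivity, $V\to\mathrm{Gal}(K/E)$ lifts to a continuous homomorphism $V\to\mathrm{Gal}(K^s/E)$. So $V$ acts continuously on $K^s$, extending its action on $K$.

In characteristic $0$ we have $\overline K=K^s$. In characteristic $p$, each $x\in\overline K$ has some $x^{p^k}\in K^s$, and each automorphism of $K^s$ extends uniquely to $\overline K$, sending $x$ to the unique $p^k$-th root of the image of $x^{p^k}$. By uniqueness this defines an action of $V$ on $\overline K$. Its stabilizers are open, since $x$ and $x^{p^k}$ have the same stabilizer. By Lemma 10.3(b), applied with $V$ for $H$, a copy of $\overline K$ over $K$ is in $\mathcal U_G$, and it is an algebraic closure of $K$ there.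

**Step 2 (algebraic closures give an open projective subgroup).** We realize $G$ as a Galois group whose base field has projective absolute Galois group. Choose an algebraically closed field $k$ of characteristic $0$, with trivial $G$-action, so large that $G$ is a quotient of the free profinite group of rank $|k|$. The absolute Galois group of $k(t)$ is free profinite of rank $|k|$ (Douady 1964; see also Harbater 1995, Pop 1995). So there is a Galois extension $K/k(t)$ with group $G$. $G$ acts continuously on $K$, so by Lemma 10.3(a) a copy of $K$ with this action lies in $\mathcal U_G$; we call it $K$ again.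

Let $L\in\mathcal U_G$ be an algebraic closure of $K$; renaming, $K\subseteq L$. By Lemma 10.3(c) an open $H\le G$ acts continuously on $L$, extending the action on $K$. The field $L$ is algebraically closed of characteristic $0$ and algebraic over $K^H$, so $L/K^H$ is Galois, and we get a continuous homomorphism $H\to\mathrm{Gal}(L/K^H)$. Its composite with the restriction $\mathrm{Gal}(L/K^H)\to\mathrm{Gal}(K/K^H)=H$ is the identity. So $H\to\mathrm{Gal}(L/K^H)$ is injective, and by compactness $H$ is isomorphic to a closed subgroup of $\mathrm{Gal}(L/K^H)$. As $K^H/k(t)$ is finite, $\mathrm{Gal}(L/K^H)$ is an open subgroup of $\mathrm{Gal}(L/k(t))$, the absolute Galois group of $k(t)$. Hence $H$ is isomorphic to a closed subgroup of a free profinite group, and free profinite groups are projective. So $H$ is projective.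

**Step 3 ((UL) holds iff $G$ is finite).** If $G$ is finite, the trivial subgroup is open, every object is symmetric, and $\mathcal U_G=\mathcal U\models$ AC, so (UL) holds.

Let $G$ be infinite. Choose open normal subgroups $U_1\supsetneq U_2\supsetneq\cdots$. This is possible: $U_n$ has finite index, so it contains some $x\ne1$, and we intersect $U_n$ with an open normal subgroup not containing $x$. The sets of atoms $G/U_n$ and the maps $gU_{n+1}\mapsto gU_n$ are $G$-invariant, so this inverse system of finite sets is in $\mathcal U_G$. If (UL) held in $\mathcal U_G$, then by the argument of Lemma 1.4 there would be a sequence $(g_nU_n)_n\in\mathcal U_G$. Its stabilizer $V$ is open and satisfies $Vg_nU_n=g_nU_n$, that is, $V\subseteq g_nU_ng_n^{-1}=U_n$, for all $n$. This is impossible, since $[G:V]$ is finite and $[G:U_n]\to\infty$.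

**Step 4 (families of $k$-element sets).** Let $G$ be the free profinite group of countably infinite rank, which is projective. By Step 1 every field in $\mathcal U_G$ has an algebraic closure. Let $k\ge2$. There is a continuous surjection $G\to\prod_{n\in\omega}\mathbb Z/k$: send the $n$-th basis element to the $n$-th unit vector; these vectors converge to $0$ and generate a dense subgroup. Let $G$ act on $Y_n=\mathbb Z/k$ by translation through the $n$-th coordinate. By Lemma 10.3(a), applied to the disjoint union of the $Y_n$ with $H=G$, we may replace the $Y_n$ by copies in $\mathcal U_G$ such that the sequence $(Y_n)_n$ is $G$-invariant, hence in $\mathcal U_G$.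

Suppose $(Y_n)_{n\in Z}$, with $Z$ infinite, has a choice function in $\mathcal U_G$. It is fixed by an open subgroup $V$. So for each $n\in Z$ the group $V$ fixes a point of $Y_n$. A translation with a fixed point is trivial, so $V$ lies in the kernel of $G\to\prod_{n\in Z}\mathbb Z/k$. This kernel has infinite index, while $V$ has finite index, a contradiction. $\blacksquare$
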